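
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The fourth sequential topological complexity\\ of even-dimensional real projective spaces}


\begin{abstract}
Let $m\ge 4$ be even and $k\in\{4m-3,4m-2,4m-1\}$. We prove that if the mod $2$ zero-divisors cup-length satisfies $\operatorname{zcl}_4(\mathbb{R}P^m)\le k$, then the fourth higher topological complexity satisfies $\mathbf{TC}_4(\mathbb{R}P^m)\le k$. It follows that $\mathbf{TC}_4(\mathbb{R}P^{m})=4m-3$ for all $m=3\cdot 2^a$ with $a\ge1$. In particular $\mathbf{TC}_4(\mathbb{R}P^{12})=45$, and this disproves a conjectured inequality for the numbers $jm-\mathbf{TC}_j(\mathbb{R}P^m)$, $m=2^a+2^{a+1}$. The proof turns the problem into the compression of a map into a skeleton, expresses the obstruction as a twisted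 $ko$-fundamental class, and controls the top three filtration quotients in which this class can live.
\end{abstract}

\section{The question and the results}

\subsection{Higher topological complexity and the defect}

Let $X$ be a path-connected space and $j\ge2$. Rudyak's higher (sequential) topological complexity $\mathbf{TC}_j(X)$ measures how discontinuous a rule must be that assigns to $j$ points of $X$ a path visiting them in order. Precisely, it is the reduced sectional category of the evaluation fibration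
\[
\operatorname{Map}([0,1],X)\to X^j,\qquad \gamma\mapsto\bigl(\gamma(0),\gamma(\tfrac1{j-1}),\dots,\gamma(1)\bigr),
\]
that is, the least $k$ such that $X^j$ is covered by $k+1$ open sets over each of which the fibration has a section. A contractible space has $\mathbf{TC}_j=0$.

The cohomological lower bound is the \emph{zero-divisors cup-length} $\operatorname{zcl}_j(X)$. It is the largest number of elements of positive degree, taken from the kernel of the map $H^*(X^j;\mathbb{F}_2)\to H^*(X;\mathbb{F}_2)$ induced by the diagonal, whose product is nonzero. For real projective spaces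
\begin{equation}\label{eq:bounds}
\operatorname{zcl}_j(\mathbb{R}P^m)\le\mathbf{TC}_j(\mathbb{R}P^m)\le jm .
\end{equation}
At $j=2$ the number in the middle is geometric: for $m\ne1,3,7$, $\mathbf{TC}_2(\mathbb{R}P^m)$ is the smallest dimension of a Euclidean space in which $\mathbb{R}P^m$ immerses.

Suppose that $\operatorname{zcl}_j(\mathbb{R}P^m)=jm$ for some $j\ge2$, so that both inequalities in \eqref{eq:bounds} are equalities. Let $r(m)$ be the least such $j$, and for $2\le j\le r(m)$ define the defect
\[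
\delta_j(m)=jm-\mathbf{TC}_j(\mathbb{R}P^m)\ \ge 0 ,\qquad\text{so that }\delta_{r(m)}(m)=0 .
\]
For $m=2^a+2^{a+1}=3\cdot2^a$ with $a\ge1$ the number $r(m)$ exists; it is computed in Proposition~\ref{prop:zcl}. The following bound on the defect is Conjecture~3.11 of \cite{CI}.

\begin{conjecture}\label{conj}
For $a\ge1$ and $2\le j\le r(2^a+2^{a+1})$,
\begin{equation}\label{eq:conj}
\delta_j(2^a+2^{a+1})\le\bigl(r(2^a+2^{a+1})-j\bigr)\,a .
\end{equation}
\end{conjecture}

To see what is at stake, we compute what cohomology alone gives.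

\begin{proposition}\label{prop:zcl}
Let $a\ge1$, $m=3\cdot2^a$ and $N_a=2^{a+2}-1$.
\begin{enumerate}
\item[(i)] $\operatorname{zcl}_j(\mathbb{R}P^m)\le(j-1)N_a$ for all $j\ge2$, with equality for $j\le4$. In particular $\operatorname{zcl}_4(\mathbb{R}P^m)=3N_a=4m-3$.
\item[(ii)] $r(m)=5$ if $a\ge2$, and $r(6)=7$.
\item[(iii)] $\delta_j(6)\le7-j$ for $2\le j\le7$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $x_i$ be the degree-one generator of the $i$-th factor of $(\mathbb{R}P^m)^j$. The ideal of zero-divisors is generated by $y_i=x_i+x_j$ with $i<j$. As $m<2^{a+2}$, we have $y_i^{2^{a+2}}=x_i^{2^{a+2}}+x_j^{2^{a+2}}=0$. So the power $(j-1)N_a+1$ of this ideal vanishes, which is the inequality in (i).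

In the expansion of $y_1^{n_1}\cdots y_{j-1}^{n_{j-1}}$ with all $n_i\ge m$, the coefficient of $x_1^m\cdots x_{j-1}^m\,x_j^{\sum(n_i-m)}$ is $\prod_i\binom{n_i}{m}$. For $n_i=m+f_i$ with $0\le f_i<2^a$ this is odd, because $m$ is a multiple of $2^a$. The monomial is nonzero in $H^*((\mathbb{R}P^m)^j)$ if $\sum f_i\le m$.

For (i) take all $f_i=2^a-1$, so $n_i=N_a$; if $j\le 4$ then $\sum f_i\le3(2^a-1)\le m$.

For (ii) let first $a\ge2$. If $j\le4$ then $(j-1)N_a<jm$, because this says $(j-4)2^a<j-1$. If $j=5$, choose four numbers $0\le f_i\le2^a-1$ with sum $m=3\cdot2^a$, which is possible since $4(2^a-1)\ge3\cdot2^a$. The resulting nonzero product consists of $5m$ factors, so $\operatorname{zcl}_5(\mathbb{R}P^m)=5m$. For $a=1$ we have $N_1=7$, and $7(j-1)\ge6j$ forces $j\ge7$. With all $f_i=1$ the sum is $j-1\le6$ for $j\le7$, so $\operatorname{zcl}_j(\mathbb{R}P^6)=7(j-1)$ for $2\le j\le7$. At $j=7$ this is $42=7\cdot6$. This proves (ii), and (iii) follows from \eqref{eq:bounds}: $\delta_j(6)\le6j-7(j-1)=7-j$.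
\end{proof}

So cohomology gives $\delta_4(3\cdot2^a)\le3$, while \eqref{eq:conj} at $j=4$ asks for $\delta_4\le3$ when $a=1$ and for $\delta_4\le a$ when $a\ge2$. There is exactly one value of $a$ for which \eqref{eq:conj} at $j=4$ demands more than cohomology supplies, namely $a=2$: it asks for $\mathbf{TC}_4(\mathbb{R}P^{12})\ge46$, one more than $\operatorname{zcl}_4(\mathbb{R}P^{12})=45$. Since $\operatorname{zcl}$ is only a lower bound, this is not excluded by cohomology. It is nevertheless false.

\subsection{Results}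

\begin{theorem}\label{thm:A}
Let $m\ge4$ be even and $k\in\{4m-3,4m-2,4m-1\}$. If $\operatorname{zcl}_4(\mathbb{R}P^m)\le k$, then $\mathbf{TC}_4(\mathbb{R}P^m)\le k$.
\end{theorem}

\begin{theorem}\label{thm:B}
For all $a\ge1$ and $m=3\cdot2^a$,
\[
\mathbf{TC}_4(\mathbb{R}P^m)=\operatorname{zcl}_4(\mathbb{R}P^m)=4m-3,\qquad\text{so}\quad \delta_4(3\cdot2^a)=3 .
\]
Hence, for $j=4$, the inequality \eqref{eq:conj} holds for $a=1$ (with equality) and for $a\ge3$, and fails exactly for $a=2$. For $a=1$ it holds for all $2\le j\le7$.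
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
By Proposition~\ref{prop:zcl}(i), $\operatorname{zcl}_4(\mathbb{R}P^m)=4m-3$. Theorem~\ref{thm:A} with $k=4m-3$ (note that $m\ge6$ is even) and \eqref{eq:bounds} give $\mathbf{TC}_4(\mathbb{R}P^m)=4m-3$. By Proposition~\ref{prop:zcl}(ii), \eqref{eq:conj} at $j=4$ reads $3\le3$ for $a=1$ and $3\le a$ for $a\ge2$. The last statement is Proposition~\ref{prop:zcl}(iii).
\end{proof}

Thus Conjecture~\ref{conj} is false: for $(a,j)=(2,4)$ we have $\mathbf{TC}_4(\mathbb{R}P^{12})=45$ and $\delta_4(12)=3>2=(r(12)-4)\cdot2$. The cases $j\in\{2,3\}$ with $a\ge2$ are not decided here.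

\subsection{The shape of the proof of Theorem~\ref{thm:A}}

Put $X=(\mathbb{R}P^m)^4$ and $G=(\mathbb{Z}/2)^4/\Delta\cong(\mathbb{Z}/2)^3$, with $\Delta$ the diagonal subgroup. The covering $(S^m)^4/\Delta\to X$ is classified by a map $f:X\to BG$. We show in Section~\ref{sec:compress} that $\mathbf{TC}_4(\mathbb{R}P^m)\le k$ as soon as $f$ can be deformed into the $k$-skeleton of $BG$. For $k=4m-1=\dim X-1$ the obstruction is the image under $f$ of the fundamental class of $X$ in twisted homology, and mod $2$ cohomology detects it; we do this case by hand in Section~\ref{sec:hand}.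

For $k=4m-2$ and $4m-3$ the homology class must be replaced by a fundamental class that sees the first three stable stems. This is a class $\theta$ in twisted $ko$-homology (Section~\ref{sec:ko}), and the question becomes whether $\theta$ comes from the $k$-skeleton of $BG$. A spectral sequence (Section~\ref{sec:ss}) leaves three groups to examine, one for each stem. The first two inject into mod $2$ homology, where the hypothesis on $\operatorname{zcl}_4$ applies. The third is invisible to mod $2$ homology, but it is killed: differentials enter and leave it, and an exactness lemma about $Sq^1$ and $Sq^2$ (Section~\ref{sec:lemma}) shows that nothing survives.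

\section{Compression into a skeleton}\label{sec:compress}

From now on $m\ge4$ is even and $k\in\{4m-3,4m-2,4m-1\}$. Thus
\begin{equation}\label{eq:range}
\dim X=4m\le k+3,\qquad k\ge13 .
\end{equation}

\subsection{Notation}

Let $x_i\in H^1(X;\mathbb{F}_2)$, $1\le i\le 4$, be the generators, and put
\[
y_i=x_i+x_4\ (i\le3),\qquad s=x_1+x_2+x_3+x_4=y_1+y_2+y_3,\qquad q=y_1^2+y_1y_2+y_2^2 .
\]
The same letters denote the corresponding classes on $B=B(\mathbb{Z}/2)^4=(\mathbb{R}P^\infty)^4$. The characters of $G$ are the sums of an even number of the $x_i$, so $y_1,y_2,s$ form a basis of $H^1(BG;\mathbb{F}_2)$. We use them as coordinates: $EG=(S^\infty)^3$ and $BG=(\mathbb{R}P^\infty)^3$, with product cell structures in the coordinates $(y_1,y_2,s)$. Skeleta are written $EG^{(k)}$ and $BG^{(k)}=EG^{(k)}/G$. The space $EG^{(k)}$ is $k$-dimensional and $(k-1)$-connected. Let $G_0=\ker(s)\subset G$; then $BG_0=\mathbb{R}P^\infty\times\mathbb{R}P^\infty$, with coordinates $y_1,y_2$, is a subcomplex and a retract of $BG$. Put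
\[
\tilde X=(S^m)^4/\Delta ,
\]
a closed manifold and finite free $G$-CW complex with $\tilde X/G=X$, and let $f:X\to BG$ classify it.

Homology and cohomology of spaces and spectra without indicated coefficients are mod $2$. We use the following standard fact repeatedly.

\begin{quote}
(O) \emph{Let $A\to A'$ be a $G$-map that is $n$-connected when the action is forgotten, and $K$ a free $G$-CW complex. Then $[K,A]^G\to[K,A']^G$ is surjective if $\dim K\le n$ and injective if $\dim K<n$. The same holds for pointed maps out of $K_+$.}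
\end{quote}

\subsection{From paths to a classifying map}

\begin{proposition}\label{prop:compress}
If $f$ is homotopic to a map into $BG^{(k)}$, equivalently if there is a $G$-map $\tilde X\to EG^{(k)}$, then $\mathbf{TC}_4(\mathbb{R}P^m)\le k$.
\end{proposition}

\begin{proof}
Let $e:\operatorname{Map}([0,1],\mathbb{R}P^m)\to X$ be evaluation at $0,\frac13,\frac23,1$. Its fiber is $F\simeq(\Omega\mathbb{R}P^m)^3$, whose components are equivalent to $(\Omega S^m)^3$ and hence $(m-2)$-connected. Lifting a path to $S^m$ shows that the component of a path in the fiber over four given points is determined by lifts of these points to $S^m$, up to a simultaneous sign. So the fiberwise $\pi_0$ of $e$ is the principal $G$-covering $\tilde X\to X$. The idea is that, in our range of dimensions, $e$ may be replaced by this covering.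

By Schwarz, $\mathbf{TC}_4(\mathbb{R}P^m)\le k$ if and only if the $(k+1)$-fold fiberwise join $J(e)\to X$, a fibration with fiber $F^{*(k+1)}$, has a section. Consider the map to the fiberwise join of the covering,
\[
J(e)\to J(\tilde X)=\tilde X\times_GG^{*(k+1)},\qquad\text{on fibers}\quad F^{*(k+1)}\to\pi_0(F)^{*(k+1)} .
\]
Change one factor at a time: let $Z$ be a join of $k$ nonempty factors, which is $(k-2)$-connected, and consider $Z*F\to Z*\pi_0F$. The cofiber $C$ of $F\to\pi_0F$ has $\tilde H_i(C;\mathbb{Z})=0$ for $i\le m-1$. The cofiber of $Z*F\to Z*\pi_0F$ has the homology of $\Sigma Z\wedge C$, which vanishes in degrees $\le k+m-1$. All these joins are simply connected, so $J(e)\to J(\tilde X)$ is $(k+m-1)$-connected. Since $m\ge4$, we have $4m\le k+3\le k+m-1$. So every section of $J(\tilde X)$ lifts, up to homotopy, to a map $X\to J(e)$; by the homotopy lifting property of $J(e)\to X$ this map can be deformed to a section.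

Sections of $J(\tilde X)$ are the same as $G$-maps $\tilde X\to G^{*(k+1)}$. Since $G^{*(k+1)}$ is $(k-1)$-connected, there is a $G$-map $EG^{(k)}\to G^{*(k+1)}$. Composing it with a $G$-map $\tilde X\to EG^{(k)}$ finishes the proof.
\end{proof}

\subsection{Three facts about cellular chains}

Call a chain complex of the form $\mathbb{Z}e'\xrightarrow{\,2\,}\mathbb{Z}e$, in two adjacent degrees, a \emph{piece}.

\begin{lemma}\label{lem:pieces}
Let $\mathbb{Z}_s$ be the integers twisted by $s$.
\begin{enumerate}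
\item[(i)] $C_*(BG_0;\mathbb{Z})$ is the sum of one $\mathbb{Z}$ in degree $0$ and of pieces.
\item[(ii)] $C_*(BG;\mathbb{Z}_s)$ is a sum of pieces. Hence $H_n(BG;\mathbb{Z}_s)\to H_n(BG;\mathbb{F}_2)$ is injective for all $n$.
\item[(iii)] Let $\iota_8:\mathbb{Z}/2\hookrightarrow\mathbb{Z}/8$. For $n>0$ the kernel of $(\iota_8)_*:H_n(BG_0;\mathbb{F}_2)\to H_n(BG_0;\mathbb{Z}/8)$ is the kernel of $Sq^1_*$, the dual of $Sq^1$.
\end{enumerate}
\end{lemma}

\begin{proof}
The complex $C_*(\mathbb{R}P^\infty;\mathbb{Z})$ is $\mathbb{Z}$ in degree $0$ plus pieces, and with twisted integer coefficients it is a sum of pieces. The tensor product of two pieces $e'\mapsto2e$, $b'\mapsto2b$ is a sum of two pieces. Indeed, with $z=eb'+(-1)^{|e'|}e'b$ one has $\partial(e'b')=2z$, $\partial z=0$, $\partial(e'b)=2eb$, and $e'b',z,e'b,eb$ is a basis. This gives (i) and the first half of (ii), since $\mathbb{Z}_s$ is pulled back from the third factor of $BG$. The homology of a piece is $\mathbb{Z}/2$, generated by $e$, and $e$ is nonzero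 in mod $2$ homology; this is the second half of (ii).

For (iii), on a piece $(\iota_8)_*e=4e=\partial(2e')=0$, while $(\iota_8)_*e'=4e'$ is nonzero in homology. On the other hand $Sq^1_*e'=e$ and $Sq^1_*e=0$. So in degree $n>0$ both kernels are spanned by the classes $e$.
\end{proof}

\subsection{The case $k=4m-1$ by hand}\label{sec:hand}

Here is the main idea in the smallest case. Suppose we only want to push $f:X\to BG$, which we take to be cellular, off the $4m$-cells. The pair $(BG,BG^{(4m-1)})$ is $(4m-1)$-connected, and by Hurewicz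
\[
A:=\pi_{4m}(BG,BG^{(4m-1)})\cong H_{4m}(EG,EG^{(4m-1)};\mathbb{Z})=C_{4m}(EG)/\partial C_{4m+1}(EG).
\]
The only obstruction lies in $H^{4m}(X;f^*A)$, and it is represented by the cocycle sending a top cell to its image in $A$. Since $m$ is even, $w_1(X)=(m+1)\sum x_i=s$. Poincar\'e duality therefore gives
\[
H^{4m}(X;f^*A)\cong H_0(X;f^*A\otimes\mathbb{Z}_s)=(A\otimes\mathbb{Z}_s)_G=C_{4m}(BG;\mathbb{Z}_s)/\partial C_{4m+1}(BG;\mathbb{Z}_s),
\]
and the obstruction becomes the sum of the images of the top cells, i.e.\ $f_*[X]\in H_{4m}(BG;\mathbb{Z}_s)$. By Lemma~\ref{lem:pieces}(ii) this class vanishes as soon as its mod $2$ reduction does, that is, if $\langle z(y_1,y_2,s),[X]\rangle=0$ for every homogeneous polynomial $z$ of degree $4m$. Since $y_1,y_2,s$ are zero-divisors, this holds if $\operatorname{zcl}_4(\mathbb{R}P^m)\le4m-1$. So Theorem~\ref{thm:A} is proved for $k=4m-1$.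

Two features should be kept in mind. \emph{The obstruction is the image of a fundamental class of $X$}, so all information about $X$ sits in one homology class of a universal space. \emph{Its group is small enough for mod $2$ cohomology to detect it.} To push $X$ off two or three layers of cells we need a fundamental class in a theory that sees the stable stems $\pi_0,\pi_1,\pi_2$; and then the second feature fails for the last layer, so that a new argument is needed there.

\section{The obstruction as a class in $ko$-homology}\label{sec:ko}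

\subsection{Stabilization}

Let $C_k$ be the unreduced suspension of $EG^{(k)}$, i.e.\ the cofiber of $EG^{(k)}_+\to S^0$. It is a pointed $G$-space, and it is $k$-connected. Let
\[
\kappa:\tilde X_+\to S^0\to C_k
\]
be the pointed $G$-map sending $\tilde X$ to the pole that is not the base point. Let $ko$ be connective real $K$-theory. Applied to spectra, $[-,-]^G$ means maps in the homotopy category of naive $G$-spectra, that is, spectra with $G$-action in which the weak equivalences are the underlying ones.

\begin{lemma}\label{lem:stable}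
If $\kappa$ becomes null in $[\tilde X_+,ko\wedge C_k]^G$, then there is a $G$-map $\tilde X\to EG^{(k)}$.
\end{lemma}

\begin{proof}
By Freudenthal, the map from $EG^{(k)}$ to the space of paths in $C_k$ between the two poles is $(2k-1)$-connected, and $4m\le k+3\le2k-1$. So by (O) it suffices to find a $G$-map from $\tilde X$ to this path space, and that is the same as a pointed $G$-nullhomotopy of $\kappa$. The map $C_k\to\Omega^\infty\Sigma^\infty C_k$ is $(2k+1)$-connected and $4m\le 2k$. So by (O) it suffices that $\kappa$ is stably $G$-null.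

The unit $S\to ko$ is an isomorphism on $\pi_i$ for $i\le2$, and $\pi_3(ko)=0$. So its cofiber $ko/S$ is $3$-connected, and $\Sigma^{-1}(ko/S)\wedge C_k$ is $(k+3)$-connected. Since $\dim\tilde X\le k+3$, there are no nonzero maps from $\tilde X_+$ to the latter, and $[\tilde X_+,C_k]^G\to[\tilde X_+,ko\wedge C_k]^G$ is injective.
\end{proof}

This is why Theorem~\ref{thm:A} descends three steps below the dimension: the estimate $4m\le k+3$ matches the range in which $ko$ sees the sphere spectrum.

\subsection{Duality}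

As in Section~\ref{sec:hand}, we turn the cohomological obstruction into a homology class. Let $\tilde X^{-TX}$ be the Thom spectrum of the pullback of $-TX$ to $\tilde X$, a naive $G$-spectrum with orbit spectrum $X^{-TX}$. Let $\theta_X:S\to X^{-TX}$ be the Pontryagin--Thom map. The map $X\to\tilde X\times_G\tilde X$, $[z]\mapsto[z,z]$, induces a Thom diagonal $X^{-TX}\to\tilde X^{-TX}\wedge_G\tilde X_+$. For a naive $G$-spectrum $Z$ define
\[
\mathcal{D}_Z:[\tilde X_+,Z]^G\to\pi_0(\tilde X^{-TX}\wedge_GZ),\quad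
\varphi\mapsto\Bigl(S\xrightarrow{\theta_X}X^{-TX}\to\tilde X^{-TX}\wedge_G\tilde X_+\xrightarrow{1\wedge\varphi}\tilde X^{-TX}\wedge_GZ\Bigr).
\]

\begin{lemma}\label{lem:duality}
$\mathcal{D}_Z$ is an isomorphism, natural in $Z$.
\end{lemma}

\begin{proof}
Naturality is clear from the definition. Both sides are exact in $Z$ and commute with coproducts, because $\tilde X$ is a finite free $G$-complex. So the $Z$ for which $\mathcal{D}_{\Sigma^nZ}$ is an isomorphism for all $n$ form a localizing subcategory. Since $G_+\wedge S$ generates naive $G$-spectra, we may assume $Z=G_+\wedge S^n$. For such $Z$ we reduce the claim to Atiyah duality for $\tilde X$.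

As $G$ is finite, projection to the summand of $1\in G$ gives an isomorphism
\[
[\tilde X_+,G_+\wedge S^n]^G\cong[\tilde X_+,S^n],\qquad \varphi\mapsto\varphi_1 .
\]
Its inverse is $\varphi_1\mapsto(1\wedge\varphi_1)\circ\tau$, where $\tau:\tilde X_+\to G_+\wedge\tilde X_+$ is the transfer of the covering $G\times\tilde X\to\tilde X$, $(g,y)\mapsto gy$, with $G$ acting on the source through the first factor. (The component of $\tau$ at $g$ is $y\mapsto g^{-1}y$, so the component at $1$ is the identity.) By naturality $\mathcal{D}(\varphi)=(1\wedge\varphi_1)_*\mathcal{D}(\tau)$, and we must identify $\mathcal{D}(\tau)$.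

Use $\tilde X\times_G(G\times\tilde X)\cong\tilde X\times\tilde X$, $[x,(g,y)]\mapsto(g^{-1}x,y)$. Under this identification $1\wedge_G\tau$ is the transfer of the covering $\tilde X\times\tilde X\to\tilde X\times_G\tilde X$. The pullback of this covering along $X\to\tilde X\times_G\tilde X$ consists of the pairs $(x,y)$ with $[x,y]=[z,z]$ for some $z$, so it is the diagonal $\tilde X\subset\tilde X\times\tilde X$, covering $X$. The pullback of $TX$ to $\tilde X$ is $T\tilde X$. Since transfers commute with pullbacks, $\mathcal{D}(\tau)$ is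
\[
S\xrightarrow{\theta_X}X^{-TX}\xrightarrow{\text{transfer}}\tilde X^{-T\tilde X}\xrightarrow{\text{diagonal}}\tilde X^{-T\tilde X}\wedge\tilde X_+ .
\]
The first two maps compose to the Pontryagin--Thom map of $\tilde X$: embed $X$ in a Euclidean space and $\tilde X\subset X\times\mathbb{R}^{l}$ over $X$; the transfer is the collapse for the second embedding. So $\mathcal{D}(\varphi)$ is the Atiyah dual of $\varphi_1$ for the closed manifold $\tilde X$, and $\varphi_1\mapsto\mathcal{D}(\varphi)$ is an isomorphism.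
\end{proof}

For the collapse $\tilde X_+\to S$ the construction returns $\theta_X$ itself. By naturality, the class of $\kappa$ in $[\tilde X_+,ko\wedge C_k]^G$ corresponds to the image of $\theta_X$ in $ko_0(\tilde X^{-TX}\wedge_GC_k)$.

\subsection{Passing to a universal base}

Let $\lambda_u$ denote the real line bundle with $w_1(\lambda_u)=u$. Over $B=(\mathbb{R}P^\infty)^4$ put
\[
W=4-(m+1)\sum_{i=1}^4\lambda_{x_i},
\]
a virtual bundle of dimension $-4m$ that restricts to $-TX$ on $X$. We also choose a coordinate on the fiber $B\Delta$ of $B\to BG$: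
\begin{equation}\label{eq:t}
t=x_4+y_1+y_2+c_m\,s,\qquad c_m=\tbinom{m+2}{2}.
\end{equation}
Since $t$ restricts to the generator of $H^1(B\Delta)$, the classes $(y_1,y_2,s;t)$ identify $B\simeq BG\times B\Delta$ over $BG$. Any $t$ with this restriction would do here; this one will make $w_2(W)$ simple in Section~\ref{sec:twist}. Put
\[
T=B^W,\qquad T_p=\text{Thom spectrum of $W$ over }BG^{(p)}\times B\Delta,\qquad F_p=\operatorname{im}\bigl(ko_0(T_p)\to ko_0(T)\bigr),
\]
and let $\theta\in ko_0(T)$ be the image of $\theta_X$ under $X^{-TX}\to T$.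

\begin{proposition}\label{prop:criterion}
If $\theta\in F_k$, then $\mathbf{TC}_4(\mathbb{R}P^m)\le k$.
\end{proposition}

\begin{proof}
Let $L=(S^\infty)^4/\Delta$, a free $G$-space with $L/G=B$, and let $L^W$ be the Thom spectrum of the pullback of $W$ to $L$. The map $L\times_GEG\to B$ is an equivalence, and $L\times_GEG^{(p)}$ is the preimage of $BG^{(p)}$ under the fibration $L\times_GEG\to BG$, so it is equivalent to $BG^{(p)}\times B\Delta$. As $C_k$ is the cofiber of $EG^{(k)}_+\to S^0$, it follows that $L^W\wedge_GC_k\simeq T/T_k$.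

The inclusion $\tilde X\subset L$ adds free $G$-cells of dimension $\ge m+1$, and $C_k$ is $k$-connected. So the cofiber of
\[
\tilde X^{-TX}\wedge_GC_k\to L^W\wedge_GC_k\simeq T/T_k
\]
has, up to equivalence, only cells of dimension at least $(m+1)-4m+(k+1)\ge m-1\ge3$. Hence $ko_1$ of the cofiber vanishes, and the map is injective on $ko_0$. If $\theta\in F_k$, then $\theta$ vanishes in $ko_0(T/T_k)$. Hence $\theta_X$ vanishes in $ko_0(\tilde X^{-TX}\wedge_GC_k)$, and by Lemma~\ref{lem:duality} $\kappa$ vanishes in $[\tilde X_+,ko\wedge C_k]^G$. Now apply Lemma~\ref{lem:stable} and Proposition~\ref{prop:compress}.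
\end{proof}

The hypothesis on $\operatorname{zcl}_4$ enters through the image $h(\theta)\in H_0(T;\mathbb{F}_2)$ of $\theta$ under $ko\to H\mathbb{F}_2$. Let $U$ be the Thom class.

\begin{lemma}\label{lem:hurewicz}
If $\operatorname{zcl}_4(\mathbb{R}P^m)\le p$, then $h(\theta)$ lies in the image of $H_0(T_p;\mathbb{F}_2)\to H_0(T;\mathbb{F}_2)$.
\end{lemma}

\begin{proof}
For $z\in H^{4m}(B)$ we have $\langle zU,h(\theta)\rangle=\langle z|_X,[X]\rangle$. The cell structure of $BG$ is minimal mod $2$, so the kernel of $H^*(BG)\to H^*(BG^{(p)})$ consists of all classes of degree $>p$. Hence the kernel of $H^0(T)\to H^0(T_p)$ consists of the $zU$ with $z$ in the $(p+1)$-st power of the ideal $(y_1,y_2,s)\subset H^*(B)$. As $y_1,y_2,s$ restrict to zero-divisors on $X$, such a $z$ restricts to $0$. So $h(\theta)$ annihilates this kernel, and since $H_0(T;\mathbb{F}_2)$ is finite, it lies in the stated image.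
\end{proof}

\section{The spectral sequence}\label{sec:ss}

\subsection{Simplifying the twist}\label{sec:twist}

A spin bundle has a $ko$-Thom isomorphism, the Atiyah--Bott--Shapiro orientation. So over $ko$ only the dimension, $w_1(W)$ and $w_2(W)$ matter. We compute them from $w(W)=\prod_i(1+x_i)^{-(m+1)}$. As $m$ is even,
\[
w_1(W)=\sum_ix_i=s,\qquad w_2(W)=c_m\sum_ix_i^2+\sum_{i<j}x_ix_j .
\]
Substitute $x_i=y_i+x_4$ (with $y_4=0$). Then $\sum x_i^2=s^2$, and
\[
\sum_{i<j}x_ix_j=e_2(y_1,y_2,y_3)+3x_4(y_1+y_2+y_3)+6x_4^2=e_2(y_1,y_2,y_3)+x_4s ,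
\]
where $e_2$ is the second elementary symmetric polynomial. Since $y_3=s+y_1+y_2$, we have $e_2(y_1,y_2,y_3)=y_1y_2+(y_1+y_2)(s+y_1+y_2)=q+s(y_1+y_2)$. With \eqref{eq:t} this gives
\[
w_1(W)=s,\qquad w_2(W)=q+s\,(x_4+y_1+y_2+c_ms)=q+st .
\]
Now we look for a simple virtual bundle with these classes. Put
\[
V_1=\lambda_{y_1}+\lambda_{y_2}+\lambda_{y_1+y_2}-3,\qquad V_2=\lambda_{s+t}-\lambda_t,\qquad V=V_1+V_2 .
\]
From $w(V_1)=(1+y_1)(1+y_2)(1+y_1+y_2)$ and $w(V_2)=(1+s+t)/(1+t)=1+s/(1+t)$ we get
\[
w_1(V_1)=0,\quad w_2(V_1)=q,\quad w_1(V_2)=s,\quad w_2(V_2)=st .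
\]
So $w_1(V)=s$ and $w_2(V)=q+st$, and $W-V$ is spin of dimension $-4m$. Let $M$ and $M_p$ be the Thom spectra of $V$ over $B$ and over $BG^{(p)}\times B\Delta$. We obtain compatible equivalences $ko\wedge T_p\simeq\Sigma^{-4m}ko\wedge M_p$, compatible also with the mod $2$ Thom isomorphisms. From now on we regard
\[
\theta\in ko_{4m}(M),\qquad F_p=\operatorname{im}\bigl(ko_{4m}(M_p)\to ko_{4m}(M)\bigr),
\]
and Lemma~\ref{lem:hurewicz} says that $h(\theta)\in H_{4m}(M)$ comes from $H_{4m}(M_p)$ if $\operatorname{zcl}_4(\mathbb{R}P^m)\le p$.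

The gain is the following. The part $V_2$ vanishes over $BG_0\times B\Delta$, and over every point of $BG$ the bundle $V$ restricts to $0$ on $B\Delta$. So the filtration $(M_p)$ gives a convergent first-quadrant spectral sequence
\begin{equation}\label{eq:ss}
E^2_{p,r}=H_p\bigl(BG;\{ko_r(B\Delta_+)\}\bigr)\Rightarrow ko_{p+r}(M),\qquad E^\infty_{p,4m-p}=F_p/F_{p-1}.
\end{equation}
The map $ko\to H\mathbb{F}_2$ sends it to the analogous spectral sequence for $H\mathbb{F}_2$, which has $E^2=E^\infty=H_p(BG)\otimes H_r(B\Delta)$ because $H_*(M)\cong H_*(BG)\otimes H_*(B\Delta)$. As $ko_r(B\Delta_+)=0$ for $r<0$, $F_{4m}=ko_{4m}(M)$. Our task is to move $\theta$ down from $F_{4m}$ to $F_k$ through the rows $r=0,1,2$. For this we need the coefficients up to $r=3$ and the action of $G$ on them.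

\subsection{Coefficients}

Let $P$ be the reduced suspension spectrum of $\mathbb{R}P^\infty$, so that $B\Delta_+=S^0\vee P$ stably. Since $(ko/S)\wedge P$ is $4$-connected, $ko_i(P)=\pi_i^s(P)$ for $i\le3$. For $i=1,2,3$ these groups are $\mathbb{Z}/2,\mathbb{Z}/2,\mathbb{Z}/8$ \cite{Liu}. Let $\rho$ generate $ko_1(P)$. It comes from $\mathbb{R}P^1$ and has nonzero mod $2$ Hurewicz image. By the Kahn--Priddy theorem there is a map $P\to S^0$ that is onto the $2$-primary part of $\pi_i^s$ for all $i>0$. It sends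
\[
\rho\mapsto\eta,\qquad \eta\rho\mapsto\eta^2\ne0,\qquad \eta^2\rho\mapsto\eta^3=12\nu\ne0 .
\]
So $\eta\rho$ generates $ko_2(P)$, and $\eta^2\rho\ne0$ in $ko_3(P)=\mathbb{Z}/8$. With $\pi_i(ko)=\mathbb{Z},\mathbb{Z}/2,\mathbb{Z}/2,0$ for $i=0,1,2,3$ we get
\[
ko_0(B\Delta_+)=\mathbb{Z},\quad ko_1(B\Delta_+)=N:=\langle\eta,\rho\rangle\cong(\mathbb{Z}/2)^2,\quad ko_2(B\Delta_+)=\eta N\cong N,\quad ko_3(B\Delta_+)=\mathbb{Z}/8 .
\]

\subsection{The action of $G$}

Write $G=G_0\times\langle g\rangle$, where $g$ has coordinates $y_1=y_2=0$, $s=1$. Over $BG_0\times B\Delta$ the bundle $V_2$ is zero and $V_1$ is oriented and pulled back from $BG_0$. With $Y=(BG_0)^{V_1}$, the restriction of $M$ is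
\begin{equation}\label{eq:M0}
M^0=Y\wedge B\Delta_+=Y\vee(Y\wedge P),
\end{equation}
and $G_0$ acts trivially on the coefficients.

\begin{lemma}\label{lem:mono}
The element $g$ acts on $ko_0(B\Delta_+)=\mathbb{Z}$ by $-1$, on $ko_3(B\Delta_+)=\mathbb{Z}/8$ trivially, and on $N$ by $g\eta=\eta$, $g\rho=\rho+\eta$.
\end{lemma}

\begin{proof}
On the loop of $g$ the bundle $V_1$ is trivial, and $V_2=\lambda_{s+t}-\lambda_t$ is clutched by the automorphism $-1$ of the first summand. Let $\sigma$ be the sign representation of $\Delta\cong\mathbb{Z}/2$ and $S^\sigma$ its one-point compactification. Then $g$ acts through $E\Delta_+\wedge_\Delta\phi$, where $\phi\in\{S^\sigma,S^\sigma\}^{\mathbb{Z}/2}=A(\mathbb{Z}/2)$, the Burnside ring, is the class of the map $v\mapsto-v$. This map has degree $-1$, and it is the identity on the fixed points $\{0,\infty\}$, so its fixed-point degree is $+1$. An element of $A(\mathbb{Z}/2)$ is determined by its degree and its fixed-point degree, and these are $2$ and $0$ for $[\mathbb{Z}/2]$. So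 $\phi=1-[\mathbb{Z}/2]$, and $g$ acts as $1-i_*\mathrm{tr}_*$ for
\[
B\Delta_+\xrightarrow{\ \mathrm{tr}\ }E\Delta_+\simeq S^0\xrightarrow{\ i\ }B\Delta_+ .
\]
On $ko_0(B\Delta_+)=\mathbb{Z}$ this is $1-2=-1$. On $ko_3(B\Delta_+)$ it is $1$, since $ko_3(S^0)=0$. By $ko_*$-linearity $g\eta=-\eta=\eta$.

For $g\rho$, let $Q_0\subset Q_1$ be the Thom spectra of $V_2$ over $\{\mathrm{pt}\}\times B\Delta$ and $\mathbb{R}P^1\times B\Delta$, where $\mathbb{R}P^1$ is the circle with coordinate $s$. The boundary map
\[
\partial:\pi_2^s(Q_1/Q_0)=\pi_1^s(B\Delta_+)=N\to\pi_1^s(Q_0)=N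
\]
is $\pm(g-1)$. Suppose $\partial\rho=0$. Then there is a stable map $S^2\to Q_1$ whose mod $2$ Hurewicz image is the class dual to $stU$ plus a class from $H_2(Q_0)$. On it $Sq^2U=w_2(V_2)U=stU$ takes the value $1$, because $s$ restricts to $0$ on $Q_0$. But $U$ has degree $0$ and pulls back to $0$ on the spectrum $S^2$, so $Sq^2U$ must pull back to $0$. Hence $\partial\rho\ne0$. By the Thom isomorphism, $H_2(Q_1/Q_0)\to H_1(Q_0)$ is zero, so $\partial\rho$ has zero mod $2$ Hurewicz image. The only nonzero such element of $N$ is $\eta$.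
\end{proof}

So $N$ has the basis $\rho,g\rho$ and is the permutation module $\mathbb{F}_2[G/G_0]$; multiplication by $\eta$ identifies $N\cong\eta N$ as $G$-modules. By Shapiro's lemma the $E^2$-term of \eqref{eq:ss} has the rows
\begin{equation}\label{eq:rows}
\begin{aligned}
E^2_{p,0}&=H_p(BG;\mathbb{Z}_s),&\qquad E^2_{p,1}&=H_p(BG_0)\,\rho,\\
E^2_{p,2}&=H_p(BG_0)\,\eta\rho,&\qquad E^2_{p,3}&=H_p(BG;\mathbb{Z}/8).
\end{aligned}
\end{equation}
Let $\iota:BG_0\to BG$ be the inclusion. The isomorphisms in rows $1$ and $2$ are induced by $\iota$ and the inclusion of the coefficients $\mathbb{F}_2\rho\subset N$, resp.\ $\mathbb{F}_2\eta\rho\subset\eta N$. So every element of these rows is the image of the corresponding element in the spectral sequence of $M^0$, filtered by the skeleta of $BG_0$, and that element lies in the part of the summand $Y\wedge P$ of \eqref{eq:M0}. The map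
\begin{equation}\label{eq:row1}
E^2_{p,1}\to E^2_{p,1}(H\mathbb{F}_2)=H_p(BG)\otimes H_1(B\Delta)\quad\text{is }\iota_*,
\end{equation}
hence \emph{injective}, since $BG_0$ is a retract of $BG$. By contrast, row $2$ maps to zero mod $2$ because $\eta N$ is divisible by $\eta$; it must be handled by differentials.

\subsection{The differentials into and out of row $2$}

Let
\[
D:H^*(BG_0)\to H^{*+2}(BG_0),\qquad D(z)=Sq^2z+qz .
\]
As $w_1(V_1)=0$ and $w_2(V_1)=q$, this is $Sq^2$ on $H^*(Y)=H^*(BG_0)U$. Let $D_*$ denote its dual on homology.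

We use the following general fact. Let $R$ be a spectrum with $\pi_r(R)=\mathbb{Z}/2$ and $\pi_{r+1}(R)=A$ finite. \emph{In the Atiyah--Hirzebruch spectral sequence $H_p(Y;\pi_rR)\Rightarrow R_{p+r}(Y)$, the differential $d_2:H_p(Y;\mathbb{Z}/2)\to H_{p-2}(Y;A)$ is induced by an element of $[H\mathbb{F}_2,\Sigma^2HA]$, which is nonzero if $\eta\,\pi_r(R)\ne0$.} Indeed, $d_2$ is natural in $Y$ and stable. So on finite $Y$ it is, by Spanier--Whitehead duality, a stable cohomology operation, and hence is induced by such an element (there is no $\lim^1$ problem, as the groups are finite). The general case follows by passing to colimits. For the spectrum $S^0\cup_\eta e^2$ the differential $d_2:E_{2,r}\to E_{0,r+1}$ is multiplication by $\eta:\pi_r(R)\to\pi_{r+1}(R)$, which gives the last claim.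

\begin{proposition}\label{prop:d2}
In \eqref{eq:ss}, with $c\in H_p(BG_0)$:
\begin{enumerate}
\item[(a)] $d_2:E^2_{p,1}\to E^2_{p-2,2}$ is $c\,\rho\mapsto(D_*c)\,\eta\rho$;
\item[(b)] $d_2:E^2_{p,2}\to E^2_{p-2,3}=H_{p-2}(BG;\mathbb{Z}/8)$ is $c\,\eta\rho\mapsto\iota_*(\iota_8)_*D_*c$.
\end{enumerate}
\end{proposition}

\begin{proof}
By naturality we may compute in $Y\wedge P$, i.e.\ in the Atiyah--Hirzebruch spectral sequence of $Y$ for $R=ko\wedge P$, using that $V_1$ is oriented to identify $H_*(Y;-)$ with $H_*(BG_0;-)$.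

(a) Here $[H\mathbb{F}_2,\Sigma^2H\mathbb{F}_2]=\{0,Sq^2\}$ and $\eta\cdot\rho\ne0$, so the operation is $Sq^2$. The map it induces on $H_*(Y)$ is dual to $\chi(Sq^2)=Sq^2$ on $H^*(Y)$, that is, to $D$.

(b) We compute $[H\mathbb{F}_2,\Sigma^2H\mathbb{Z}/8]$. Let $\mathcal{A}$ be the mod $2$ Steenrod algebra. The groups $H^n(H\mathbb{F}_2;\mathbb{Z})$ are killed by $2$, so they inject into $\mathcal{A}^n$, with image the kernel $Sq^1\mathcal{A}^{n-1}$ of left multiplication by $Sq^1$. Hence $H^2(H\mathbb{F}_2;\mathbb{Z})\cong Sq^1\mathcal{A}^1=0$ and $H^3(H\mathbb{F}_2;\mathbb{Z})\cong Sq^1\mathcal{A}^2=\mathbb{Z}/2$, generated by $\beta Sq^2$ with $\beta:H\mathbb{F}_2\to\Sigma H\mathbb{Z}$ the Bockstein. The coefficient sequence $\mathbb{Z}\xrightarrow{8}\mathbb{Z}\to\mathbb{Z}/8$ gives $[H\mathbb{F}_2,\Sigma^2H\mathbb{Z}/8]\cong\mathbb{Z}/2$ via the Bockstein $H\mathbb{Z}/8\to\Sigma H\mathbb{Z}$. The generator is $\iota_8\circ Sq^2$, because $\iota_8$ followed by this Bockstein is $\beta$. As $\eta\cdot\eta\rho\ne0$,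 the operation is $\iota_8\circ Sq^2$. The induced map on homology is $(\iota_8)_*D_*$. Finally, by Lemma~\ref{lem:mono} the coefficients $\mathbb{Z}/8$ over $BG$ are untwisted, and the map from the spectral sequence of $M^0$ in row $3$ is $\iota_*$.
\end{proof}

\section{An exactness lemma}\label{sec:lemma}

By Proposition~\ref{prop:d2} and Lemma~\ref{lem:pieces}(iii), the group $E^3_{n,2}$ is controlled by the sequence
\[
H^{n-3}(BG_0)\xrightarrow{\,D\,Sq^1\,}H^{n}(BG_0)\xrightarrow{\ D\ }H^{n+2}(BG_0).
\]
It is a complex, since $D\,D\,Sq^1$ is $Sq^2Sq^2Sq^1=Sq^3Sq^1Sq^1=0$ on $H^*(Y)$. We need that it is exact in the degree $n=4m-2$.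

Kernels and images are compatible with extension of scalars, so we work over $\mathbb{F}_4=\mathbb{F}_2(\omega)$ with all operations extended linearly. There $q$ splits into linear factors: put
\[
u=y_1+\omega y_2,\qquad v=y_1+\omega^2y_2 .
\]
Then $q=uv$. Since $Sq^1u=y_1^2+\omega y_2^2=v^2$ and similarly $Sq^1v=y_1^2+\omega^2y_2^2=u^2$, the total square is $Sq(u^iv^j)=(u+v^2)^i(v+u^2)^j$. Hence
\begin{align}
Sq^1(u^iv^j)&=i\,u^{i-1}v^{j+2}+j\,u^{i+2}v^{j-1},\label{eq:sq1}\\
D(u^iv^j)&=(ij+1)\,u^{i+1}v^{j+1}+\tbinom i2u^{i-2}v^{j+4}+\tbinom j2u^{i+4}v^{j-2}.\label{eq:D}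
\end{align}

\textbf{The smallest exact case of this pattern, $n=6$.} Write $A_i=u^iv^{6-i}$ and $C_i=u^iv^{8-i}$. By \eqref{eq:D}, $A_0,\dots,A_6$ are sent by $D$ to
\[
C_1+C_4,\quad 0,\quad C_0+C_3,\quad C_1+C_7,\quad C_5+C_8,\quad 0,\quad C_4+C_7 .
\]
So $\ker D$ is spanned by $A_1=uv^5$, $A_5=u^5v$ and $A_0+A_3+A_6=v^6+u^3v^3+u^6$. By \eqref{eq:sq1} and \eqref{eq:D},
\[
uv^5=D(v^4)=D\,Sq^1(uv^2),\qquad u^5v=D(u^4)=D\,Sq^1(u^2v),
\]
\[
v^6+u^3v^3+u^6=D(u^2v^2)=D\,Sq^1(u^3).
\]
The general case is the same pattern, repeated with period $4$. Exactness fails for $n=2$: there $q=uv=D(1)$ lies in $\ker D$, but $H^{n-3}(BG_0)=0$.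

\begin{lemma}\label{lem:exact}
For $n=4m-2$: $\ker\bigl(D:H^n(BG_0)\to H^{n+2}(BG_0)\bigr)\subset D\,Sq^1H^{n-3}(BG_0)$.
\end{lemma}

\begin{proof}
Write $n=4d+2$ with $d=m-1\ge1$, $A_i=u^iv^{n-i}$ and $C_i=u^iv^{n+2-i}$. In \eqref{eq:D} with $j=n-i$ the parities of the three coefficients depend only on $i$ modulo $4$ (congruences below are modulo $4$):
\begin{itemize}
\item $i=4l$, $j\equiv2$: $ij+1$ and $\binom j2$ are odd, $\binom i2$ is even, so $DA_{4l}=C_{4l+1}+C_{4l+4}$;
\item $i=4l+1$, $j\equiv1$: all three are even, so $DA_{4l+1}=0$;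
\item $i=4l+2$, $j\equiv0$: $ij+1$ and $\binom i2$ are odd, $\binom j2$ is even, so $DA_{4l+2}=C_{4l+3}+C_{4l}$;
\item $i=4l+3$, $j\equiv3$: $ij+1$ is even, $\binom i2$ and $\binom j2$ are odd, so $DA_{4l+3}=C_{4l+1}+C_{4l+7}$.
\end{itemize}
Consider an element
\[
\sum_{l=0}^{d}\alpha_lA_{4l}+\sum_{l=0}^{d}\alpha'_lA_{4l+2}+\sum_{l=0}^{d-1}\alpha''_lA_{4l+3},
\]
with the convention that coefficients out of range are $0$. Comparing coefficients of $C_{4l+1}$, $C_{4l+3}$ and $C_{4l}$, it lies in $\ker D$ if and only if, for all $l$,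
\[
\alpha_l=\alpha''_l,\qquad \alpha'_l=\alpha''_{l-1},\qquad \alpha'_l=\alpha_{l-1}.
\]
So the $\alpha''_l$ with $0\le l\le d-1$ are free and determine the rest. Hence $\ker D$ is spanned by
\begin{itemize}
\item $A_{4l+1}$ for $0\le l\le d$, and
\item $A_{4l}+A_{4l+3}+A_{4l+6}$ for $0\le l\le d-1$.
\end{itemize}

\emph{First kind.} Put $i=4l$, $j=4d-4l$. By \eqref{eq:D}, $D(u^iv^j)=u^{i+1}v^{j+1}=A_{4l+1}$. If $j>0$, then $u^iv^j=Sq^1(u^{i+1}v^{j-2})$ by \eqref{eq:sq1}, since $i+1$ is odd and $j-2$ is even. If $j=0$, then $i=4d\ge4$ and $u^i=Sq^1(u^{i-2}v)$.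

\emph{Second kind.} Put $i=4l+2$, $j=4d-4l-2\ge2$. Both $\binom i2$ and $\binom j2$ are odd and $ij$ is even, so $D(u^iv^j)=A_{4l+3}+A_{4l}+A_{4l+6}$. Again $u^iv^j=Sq^1(u^{i+1}v^{j-2})$.
\end{proof}

\begin{corollary}\label{cor:E3}
In \eqref{eq:ss}, $E^3_{4m-2,2}=0$.
\end{corollary}

\begin{proof}
Let $c\,\eta\rho\in E^2_{4m-2,2}$ with $d_2(c\,\eta\rho)=0$. By Proposition~\ref{prop:d2}(b) and the injectivity of $\iota_*$ (with $\mathbb{Z}/8$ coefficients, again because $BG_0$ is a retract of $BG$), $(\iota_8)_*D_*c=0$ in degree $4m-4>0$. By Lemma~\ref{lem:pieces}(iii), $Sq^1_*D_*c=0$; that is, $c$ annihilates $D\,Sq^1H^{4m-5}(BG_0)$. By Lemma~\ref{lem:exact}, $c$ annihilates the kernel of $D$ on $H^{4m-2}(BG_0)$. Hence $c$ is in the image of the dual map: $c=D_*b$ with $b\in H_{4m}(BG_0)$. By Proposition~\ref{prop:d2}(a), $c\,\eta\rho=d_2(b\,\rho)$.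
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:criterion} it suffices to show that $\operatorname{zcl}_4(\mathbb{R}P^m)\le k$ implies $\theta\in F_k$. We start from $\theta\in F_{4m}=ko_{4m}(M)$ and descend. For $k=4m-1$ only Step~1 is needed, for $k=4m-2$ Steps~1 and~2, and for $k=4m-3$ all three.

\emph{Step 1: if $\operatorname{zcl}_4(\mathbb{R}P^m)\le4m-1$, then $\theta\in F_{4m-1}$.} Differentials into $E_{4m,0}$ would start in rows below $0$. So $F_{4m}/F_{4m-1}=E^\infty_{4m,0}\subset E^2_{4m,0}=H_{4m}(BG;\mathbb{Z}_s)$, and this injects into $H_{4m}(BG)=E^\infty_{4m,0}(H\mathbb{F}_2)$ by Lemma~\ref{lem:pieces}(ii). The image of $\theta$ there is the class of $h(\theta)$, which is $0$ by Lemma~\ref{lem:hurewicz} with $p=4m-1$.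

\emph{Step 2: if $\operatorname{zcl}_4(\mathbb{R}P^m)\le4m-2$, then $\theta\in F_{4m-2}$.} By Step~1, $\theta\in F_{4m-1}$. By \eqref{eq:row1}, $E^2_{4m-1,1}$ injects into $E^2_{4m-1,1}(H\mathbb{F}_2)=E^\infty_{4m-1,1}(H\mathbb{F}_2)$. Boundaries in $E_{4m-1,1}$ map to boundaries in the collapsing sequence, i.e.\ to $0$; so, page by page, they vanish, and $F_{4m-1}/F_{4m-2}=E^\infty_{4m-1,1}$ injects into $E^\infty_{4m-1,1}(H\mathbb{F}_2)$. The class of $\theta$ maps to the class of $h(\theta)$, which is $0$ by Lemma~\ref{lem:hurewicz} with $p=4m-2$.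

\emph{Step 3: if $\operatorname{zcl}_4(\mathbb{R}P^m)\le4m-3$, then $\theta\in F_{4m-3}$.} By Step~2, $\theta\in F_{4m-2}$. The quotient $F_{4m-2}/F_{4m-3}=E^\infty_{4m-2,2}$ is a subquotient of $E^3_{4m-2,2}$, which is $0$ by Corollary~\ref{cor:E3}.
\end{proof}

\begin{remark}
Evenness of $m$ gives $w_1(W)=s$ and thereby the sign $-1$ and the permutation module $N$ in Lemma~\ref{lem:mono}. The bound $m\ge4$ is used to replace path spaces by the covering (Proposition~\ref{prop:compress}) and to pass to the universal base (Proposition~\ref{prop:criterion}). That there are exactly four points enters in the computation of $w_2(W)$, where the coefficients $3$ and $6$ leave only the term $x_4s$, and in the degree $n=4m-2\equiv2\pmod 4$ of Lemma~\ref{lem:exact}.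
\end{remark}

\begin{thebibliography}{9}

\bibitem{CI}
\emph{Centro de Investigaci\'on y de Estudios},
\url{https://repositorio.cinvestav.mx/bitstream/handle/cinvestav/3037/SSIT0015838.pdf?isAllowed=y&sequence=1}.

\bibitem{Liu}
Liulevicius, \emph{Trans.\ AMS} \textbf{109} (1963).

\end{thebibliography}

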